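
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Symmetries and distinguishing labelings of\\ 3-connected geometric graphs}


\begin{abstract}
A geometric graph is a straight-line drawing of a graph with vertices in general position; its
automorphisms are the graph automorphisms that preserve both crossings and noncrossings of edges.
We prove that every such automorphism of a 3-connected geometric graph either preserves the
cyclic order of edges at every vertex or reverses it at every vertex. It follows
that four labels always suffice to break all symmetries of a 3-connected geometric graph, which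
answers the question whether more than four can be needed. The complete graph $K_4$ needs four labels;
for every other 3-connected graph three labels suffice, and some need three.
\end{abstract}

\section{The question and the results}

All graphs are finite and simple. A \emph{geometric graph} $\overline G$ realizing a graph $G$ is a
drawing of $G$ whose vertices are distinct points of $\mathbb R^2$, no three of them
collinear, and whose edges are straight line segments. Two distinct edges \emph{cross} if the
interiors of the two segments have a common point. A \emph{geometric automorphism} of $\overline G$
is an automorphism $\varphi$ of the graph $G$ such that, for all edges $uv$ and $xy$, the edges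
$\varphi(u)\varphi(v)$ and $\varphi(x)\varphi(y)$ cross if and only if $uv$ and $xy$ cross. We do
not ask that $\varphi$ come from any map of the plane.

A labeling $V(G)\to\{1,\dots,r\}$ is \emph{distinguishing} for $\overline G$ if only the trivial
geometric automorphism preserves all labels. The \emph{distinguishing number} $D(\overline G)$ is
the least $r$ for which such a labeling exists; it measures how many labels are needed to destroy
all symmetry of the drawing. Let $D_g(G)$ be the maximum of $D(\overline G)$ over all geometric
graphs $\overline G$ realizing $G$.

How large can $D_g(G)$ be? For graphs of low connectivity there is no bound: for each $k\le 2$,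
$k$-connected geometric graphs can have arbitrarily large distinguishing number. Stars and the
graphs $K_{2,n}$ show this. In a star no two edges cross, so any permutation
of the leaves is a geometric automorphism; two leaves with the same label can be
exchanged, and $n$ leaves need $n$ labels. Now draw $K_{2,n}$ with $a=(0,1)$, $b=(0,-1)$ joined to
$c_i=(i,0)$ for $i=1,\dots,n$. For $i\ne j$ the edges $ac_i$ and $bc_j$ lie in
opposite closed half-planes and meet the horizontal axis at different points, so they are disjoint.
A small motion of the $c_i$ that puts all points in general position therefore creates no crossing.
Again the $c_i$ can be permuted arbitrarily, and $D\ge n$. The question, posed in~\cite{DGG}, is what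
happens at the next level.

\begin{quote}
\emph{Does there exist a 3-connected graph $G$ with $D_g(G)>4$?}
\end{quote}

Here $G$ is \emph{3-connected} if it has at least four vertices and no set of at most two vertices
(the empty set included) separates it; in particular $G$ is connected and all degrees are at
least~$3$. Connectivity alone cannot help: if crossings are ignored, $K_n$ has all $n!$ permutations
as automorphisms and needs $n$ labels. The bound has to come from the drawing. A symmetry of a figure
in the plane is determined by what it does to a vertex, to a neighbor of this vertex, and to the
orientation. If geometric automorphisms behaved in this way, then labeling a vertex and two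
consecutive neighbors by $1,2,3$, and everything else by $4$, would leave no symmetry, and the answer
would be no. This is indeed the case.

\begin{theorem}\label{thm:rigid}
Let $\overline G$ be a geometric graph realizing a 3-connected graph. Every geometric automorphism
of $\overline G$ either preserves the counterclockwise cyclic order of edges at every vertex or
reverses it at every vertex. Setting $\eta(\varphi)=+1$ in the first case and $\eta(\varphi)=-1$ in
the second defines a homomorphism $\eta$ from the group of geometric automorphisms to $\{\pm1\}$.
\end{theorem}

\begin{theorem}\label{thm:four}
If $G$ is 3-connected, then $D_g(G)\le 4$. Hence no 3-connected graph has $D_g(G)>4$. Moreover,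
$D_g(K_4)=4$.
\end{theorem}

\begin{theorem}\label{thm:three}
If $G$ is 3-connected and $G\ne K_4$, then $D_g(G)\le 3$, and the value $3$ occurs.
\end{theorem}

Preserving the cyclic order at $x$ means that $\varphi$ carries the counterclockwise order of the
edges at $x$ to the counterclockwise order at $\varphi(x)$. Since every degree is at least $3$, a
cyclic order always differs from its reverse.

For a vertex with three incident edges, the cyclic order is a sign. The main idea is that two such
signs at the ends of three internally disjoint paths are related through the \emph{parity} of the
number of crossings between the paths (Lemma~\ref{lem:theta}), and this parity is invariant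
under geometric automorphisms. So if an automorphism reverses the order at one end, it reverses it
at the other. Three-connectedness supplies enough triples of paths to spread this information over the
whole graph (Section~\ref{sec:rigid}). Theorem~\ref{thm:four} is then a few lines
(Section~\ref{sec:four}), and Theorem~\ref{thm:three} needs a case analysis by degrees
(Section~\ref{sec:three}).

\section{Four points}\label{sec:k4}

This section shows the main idea in the smallest case, where it can be checked by hand. Later
sections use from it only the following definition.

A \emph{triad} $t=(x;e_1,e_2,e_3)$ consists of a vertex $x$ and three distinct edges at $x$, in this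
order. Its \emph{sign} $\varepsilon(t)$ is $+1$ if $e_1,e_2,e_3$ are in counterclockwise order around
$x$, and $-1$ otherwise.

Let $x,z,a,b$ be the vertices of a realization of $K_4$. The paths $xz$, $xaz$, $xbz$ join $x$ to
$z$. Put
\[
\sigma_x=\varepsilon(x;xz,xa,xb),\qquad \sigma_z=\varepsilon(z;zx,za,zb).
\]
Edges with a common endpoint never cross, so the only crossings possible between two of these
paths are $xa$ with $zb$ and $xb$ with $za$. Let $c$ be the number of these two pairs that
cross. We claim that
\begin{equation}\label{eq:k4}
\sigma_x\sigma_z=-(-1)^{c}.
\end{equation}

Place $x$ and $z$ on a horizontal line, $z$ to the right of $x$. Exchanging $a$ and $b$, or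
reflecting the figure in this line, changes both signs and leaves $c$ unchanged. So it is enough to
treat the following two situations.

\emph{Opposite sides.} Let $a$ be above the line and $b$ below. Counterclockwise around $x$ we meet
$xz,xa,xb$, so $\sigma_x=+1$. Turning counterclockwise from $zx$, which points to the left, we first
go down and meet $zb$, then $za$; so $\sigma_z=-1$. The line separates $xa$ from $zb$ and $xb$ from
$za$, so $c=0$.

\emph{Same side.} Let $a,b$ be above the line and $\angle zxa<\angle zxb$. Then $\sigma_x=+1$.
Turning counterclockwise from $zx$ we meet the other two edges in decreasing order of their angle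
with $zx$; so $\sigma_z=+1$ if and only if $\angle xza>\angle xzb$. As
$\angle zxa+\angle xzb<\angle zxb+\angle xzb<\pi$, the rays $xa$ and $zb$ meet in a point $p$. The
point $b$ lies beyond $p$ on its ray because $\angle zxb>\angle zxa$, and $a$ lies beyond $p$ on its
ray if and only if $\angle xza>\angle xzb$. So $xa$ and $zb$ cross if and only if $\sigma_z=+1$. The
edges $xb$ and $za$ do not cross, since their interiors lie on different sides of the line through
$x$ and $a$. This proves \eqref{eq:k4}; see Figure~\ref{fig:k4}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\begin{scope}
\draw (0,0)--(2,0) (0,0)--(1,.9)--(2,0) (0,0)--(1,-.7)--(2,0);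
\foreach \p in {(0,0),(2,0),(1,.9),(1,-.7)} \fill \p circle (1.5pt);
\node[left] at (0,0) {$x$}; \node[right] at (2,0) {$z$};
\node[above] at (1,.9) {$a$}; \node[below] at (1,-.7) {$b$};
\end{scope}
\begin{scope}[shift={(3.5,0)}]
\draw (0,0)--(2,0) (0,0)--(1.1,.5)--(2,0) (0,0)--(.9,1.4)--(2,0);
\foreach \p in {(0,0),(2,0),(1.1,.5),(.9,1.4)} \fill \p circle (1.5pt);
\node[left] at (0,0) {$x$}; \node[right] at (2,0) {$z$};
\node[above] at (1.1,.5) {$a$}; \node[above] at (.9,1.4) {$b$};
\end{scope}
\begin{scope}[shift={(7,0)}]
\draw (0,0)--(2,0) (0,0)--(1.8,1.2)--(2,0) (0,0)--(.2,1.2)--(2,0);
\foreach \p in {(0,0),(2,0),(1.8,1.2),(.2,1.2)} \fill \p circle (1.5pt);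
\node[left] at (0,0) {$x$}; \node[right] at (2,0) {$z$};
\node[above] at (1.8,1.2) {$a$}; \node[above] at (.2,1.2) {$b$};
\end{scope}
\end{tikzpicture}
\caption{The paths $xz$, $xaz$, $xbz$ in a realization of $K_4$ (the edge $ab$ is omitted). In the
first two pictures the paths do not cross, and the orders in which they leave $x$ and arrive at $z$
have opposite signs. In the third there is one crossing, and the signs are equal.}
\label{fig:k4}
\end{figure}

The dichotomy of Theorem~\ref{thm:rigid} follows for $K_4$. If $\varphi$ is a geometric automorphism,
then $c$ is the same for $x,z,a,b$ and for their images; so by \eqref{eq:k4} the product of the signs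
of the two triads is unchanged, that is, $\varphi$ reverses the order at $x$ if and only if it
reverses the order at $z$. Here $x$ and $z$ are arbitrary, and there is nothing more to compare, since
every vertex of $K_4$ has only one triad up to order.

\section{Crossings of three paths}\label{sec:theta}

We generalize \eqref{eq:k4} to three internally disjoint paths in any geometric graph. The paths
may now cross themselves and each other many times, so angles are of no use. For noncrossing
paths one would ask on which side of the closed curve formed by two of them the third one runs;
for self-crossing curves, ``inside'' and ``outside'' are replaced by the even--odd rule.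

Throughout, fix a geometric graph $\overline G$ realizing $G$; in this section $G$ need not be
3-connected. Since no three vertices are collinear, no vertex lies in the interior of an edge, edges
with a common endpoint do not cross, and two edges without a common endpoint are either disjoint or
meet in one point, interior to both, in which they cross transversally.

\subsection*{Removing triple points}

We want to count crossings along a path, and therefore want different crossings on an edge to be at
different points. We show that it does no harm to assume that \emph{no three edges have a common interior
point}.

Move the vertices slightly. A transversal crossing at interior points persists, and disjoint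
segments remain disjoint; the edges at a vertex have distinct directions, so their cyclic order
persists as well, and no three vertices become collinear, so edges with a common endpoint still do
not cross. So all configurations in a small ball
$B\subset(\mathbb R^2)^{|V(G)|}$ around the given one have the same crossing relation, hence the same
geometric automorphisms, and the same cyclic orders. Now three edges with a common interior point
pairwise cross, so they have six distinct endpoints. If the lines through these edges are
$a_iX+b_iY+c_i=0$ for $i=1,2,3$, with coefficients polynomial in the coordinates of the endpoints,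
concurrency forces $\det(a_i,b_i,c_i)_{i=1,2,3}=0$. This polynomial in the twelve
coordinates is not identically zero, as the three lines can be made the sides of a triangle. The
zero sets of finitely many nonzero polynomials do not cover $B$. So some configuration in $B$ has no
three concurrent edges. All statements below about $\overline G$ involve only its crossing relation
and its cyclic orders, so we may work with this configuration.

\subsection*{The even--odd function}

\begin{lemma}\label{lem:parity}
Let $C\subset\mathbb R^2$ be the drawing of a cycle of $G$. There is a function
$\alpha\colon\mathbb R^2\setminus C\to\mathbb Z/2$ that is locally constant, and that takes different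
values on the two sides of $C$ near every point which lies in the interior of exactly one edge
of~$C$.
\end{lemma}

\begin{proof}
Choose coordinates in which no edge of $C$ is vertical, and let $\xi$ be the horizontal coordinate.
For $p\notin C$ let $\alpha(p)$ be the parity of the number of edges of $C$ that are hit by the
upward vertical ray from $p$, where an edge with left endpoint $a$ and right endpoint $b$ is taken
to include $a$ but not $b$. In other words, it is counted if $\xi(a)\le\xi(p)<\xi(b)$ and its point
at abscissa $\xi(p)$ lies above $p$.

\emph{Locally constant.} Let $p_0\notin C$. An edge with no endpoint at abscissa $\xi(p_0)$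
contributes the same amount to $\alpha(p)$ for all $p$ near $p_0$. The remaining edges have exactly
one endpoint at this abscissa, so we can group them by this endpoint. Let $a$ be a vertex of $C$
with $\xi(a)=\xi(p_0)$; then $a\ne p_0$. If $a$ lies below $p_0$, its two edges contribute $0$ near
$p_0$. If $a$ lies above $p_0$, then for $p$ near $p_0$ its two edges contribute the number of them
that go to the left of $a$ when $\xi(p)<\xi(a)$, and the number of them that go to the right of $a$
when $\xi(p)\ge\xi(a)$. These numbers add up to $2$, so they have the same parity.

\emph{The two sides.} Let $q$ be in the interior of exactly one edge $e$ of $C$. As no vertex lies in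
the interior of an edge, $q$ is on no other edge of $C$. The
counts for points just below and just above $q$ on the vertical line through $q$ differ exactly by
the contribution of $e$. A small disc around $q$ meets $C$ only in $e$, and $\alpha$ is constant on
each of the two half-discs into which $e$ divides it.
\end{proof}

\subsection*{The theta lemma}

For paths $P,Q$ let $\mathrm{cr}(P,Q)$ be the number of pairs $(e,f)$ of crossing edges with $e\in P$
and $f\in Q$.

\begin{lemma}\label{lem:theta}
Let $x\ne z$, and let $P_1,P_2,P_3$ be internally disjoint $x$--$z$ paths with distinct first edges.
Let $\sigma_x$ be the sign of the triad of their first edges at $x$, and $\sigma_z$ the sign of the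
triad of their last edges at $z$, both in the order $1,2,3$. Then
\[
\sigma_x\sigma_z=-(-1)^{\mathrm{cr}(P_1,P_2)+\mathrm{cr}(P_1,P_3)+\mathrm{cr}(P_2,P_3)} .
\]
\end{lemma}

\begin{proof}
At most one $P_i$ is the single edge $xz$, so the last edges are distinct too and $C=P_1\cup P_2$ is
a cycle. Let $\alpha$ be as in Lemma~\ref{lem:parity}. Choose $\rho>0$ so small that the closed
disc $D_u$ of radius $2\rho$ around each vertex $u$ of $C$ meets $C$ only in two radii, along the two
edges of $C$ at $u$, and that these discs are pairwise disjoint. The two radii
divide $D_u$ into two sectors, which we take without the radii. By Lemma~\ref{lem:parity}, $\alpha$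
is constant on each sector, with different values on the two.

Orient $P_1$ from $x$ to $z$. Of the two sectors at $x$ and at $z$ let $L_x$ and $L_z$ be the ones
immediately to the left of $P_1$. Thus $L_x$ is swept counterclockwise from $P_1$ to $P_2$. At $z$,
where we look back along $P_1$, the sector $L_z$ is swept \emph{clockwise} from $P_1$ to $P_2$; see
Figure~\ref{fig:push}. We compare $\alpha$ on these two sectors by going from $x$ to $z$ in two ways,
along $P_1$ and along $P_3$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.7]
\fill[gray!30] (0,0)--(16.7:.55) arc (16.7:47.3:.55)--cycle;
\fill[gray!30] (4,0)-- ++(163.3:.55) arc (163.3:-156.8:.55)--cycle;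
\draw[thick] (0,0)--(2,.6)--(4,0);
\draw (0,0)--(1.2,1.3)--(2.6,-.6)--(4,0);
\draw[dashed] (.41,.26)--(1.86,.695)--(2.14,.695)--(3.54,.275);
\foreach \p in {(0,0),(2,.6),(4,0),(1.2,1.3),(2.6,-.6)} \fill \p circle (1.2pt);
\node[left] at (0,0) {$x$};
\node[below] at (4,-.02) {$z$};
\node at (4.8,.1) {$L_z$};
\node at (.28,.6) {$L_x$};
\node[below] at (1,.27) {$P_1$};
\node[below] at (2.1,-.1) {$P_2$};
\end{tikzpicture}
\caption{The path $P_1$ (thick) from $x$ to $z$, the path $P_2$ (thin), and the left sectors $L_x$
and $L_z$ (shaded). The dashed arc follows $P_1$ on its left, from $L_x$ to $L_z$. It meets
$P_1\cup P_2$ once for every crossing of an edge of $P_1$ with an edge of $P_2$, and twice for every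
crossing of two edges of $P_1$; here there is one crossing, with $P_2$.}
\label{fig:push}
\end{figure}

\emph{Along $P_1$: we have $\alpha(L_z)-\alpha(L_x)=\mathrm{cr}(P_1,P_2)$ in $\mathbb Z/2$.} For an
edge $e$ of $P_1$ let $e'$ be the part of $e$ at distance at least $\rho$ from its ends. By the
choice of $\rho$ all crossings of $e$ with edges of $C$ lie in the interior of $e'$. The segment $e'$
has positive distance from every edge of $C$ other than $e$ that does not cross $e$. The edges of $C$
crossing $e$ cross it transversally at distinct points, because no three edges are concurrent. So for
small $\delta>0$ the translate of $e'$ by $\delta$ to the left meets $C$ exactly once for each edge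
$f$ of $C$ that crosses $e$, transversally and at a point of no other edge of $C$. The ends of the
translate lie in the discs around the ends of $e$, in the sectors to the left of $P_1$. At an
interior vertex of $P_1$ the left sector is disjoint from $C$ and contains ends of the translates
for both edges of $P_1$ at this vertex; we join these ends inside the sector. The resulting arc runs
from $L_x$ to $L_z$, and along it $\alpha$ changes once for every pair $(e,f)$ of crossing edges with
$e\in P_1$ and $f\in C$. A crossing of an edge of $P_1$ with an edge of $P_2$ is counted once, and a
crossing of two edges of $P_1$ is counted twice.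

\emph{Along $P_3$.} Inside $D_x$ the set $C$ consists of two radii, and the first edge of $P_3$ has
a direction different from both; the same holds at $z$. So we can shorten $P_3$ at both ends by
pieces inside $D_x$ and $D_z$, so that it starts in a sector $S$ at $x$ and ends in a sector $T$ at
$z$, and the removed pieces meet $C$ only in $x$ and $z$. No interior vertex of $P_3$ lies on $C$, no
vertex of $C$ is interior to an edge of $P_3$, and edges with a common endpoint meet only there. So
the shortened path meets $C$ exactly where an edge of $P_3$ crosses an edge of $C$. These crossings
are transversal, and, as no three edges are concurrent, they are at distinct points, each on only one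
edge of $C$. Hence
\[
\alpha(T)-\alpha(S)=\mathrm{cr}(P_3,P_1)+\mathrm{cr}(P_3,P_2)\quad\text{in }\mathbb Z/2 .
\]

\emph{Comparison.} We have $S=L_x$ if and only if the counterclockwise order at $x$ is
$P_1,P_3,P_2$, that is, $\sigma_x=-1$. We have $T=L_z$ if and only if the clockwise order at $z$ is
$P_1,P_3,P_2$, that is, $\sigma_z=+1$. Write $[A]=1$ if the statement $A$ holds and $[A]=0$
otherwise. Then $\alpha(S)=\alpha(L_x)+[\sigma_x=+1]$ and $\alpha(T)=\alpha(L_z)+[\sigma_z=-1]$, so
in $\mathbb Z/2$
\[
\mathrm{cr}(P_3,P_1)+\mathrm{cr}(P_3,P_2)=\mathrm{cr}(P_1,P_2)+[\sigma_z=-1]+[\sigma_x=+1].
\]
The total number of crossings is therefore odd if and only if $\sigma_x=\sigma_z$.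
\end{proof}

\section{Transporting the orientation}\label{sec:rigid}

Let $\Gamma$ be the group of geometric automorphisms of $\overline G$. For $\varphi\in\Gamma$ and a
triad $t$ put
\[
\eta_\varphi(t)=\varepsilon(\varphi t)\,\varepsilon(t),
\]
which is $+1$ if $\varphi$ preserves the order of the three edges, and $-1$ if $\varphi$ reverses it.
Reordering the edges of $t$ changes both factors in the same way, so $\eta_\varphi$ is a function on
\emph{unordered} triads. The main point of Theorem~\ref{thm:rigid} is that it is constant.

Call triads $(x;e_1,e_2,e_3)$ and $(z;f_1,f_2,f_3)$ with $x\ne z$ \emph{linked} if there are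
internally disjoint $x$--$z$ paths $P_1,P_2,P_3$ such that $P_i$ has first edge $e_i$ and last edge
$f_i$. If $t,t'$ are linked by $P_1,P_2,P_3$, then $\varphi t,\varphi t'$ are linked by
$\varphi P_1,\varphi P_2,\varphi P_3$. As $\varphi$ preserves crossings and noncrossings, the
numbers of crossings between the paths are the same. So Lemma~\ref{lem:theta} gives
$\varepsilon(\varphi t)\varepsilon(\varphi t')=\varepsilon(t)\varepsilon(t')$, which means that
$\eta_\varphi(t)=\eta_\varphi(t')$. This is the only place in the proof where we use that
automorphisms are geometric. Let $\sim$ be the equivalence relation on unordered triads generated by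
linking; then $\eta_\varphi$ is constant on its classes.

It remains to link triads, and for this we need disjoint paths. Recall two forms of Menger's
theorem for a graph with vertex set $V$.
\begin{itemize}
\item[(M1)] For vertex sets $S,T$ the maximum number of pairwise disjoint $S$--$T$ paths equals the
minimum size of a vertex set meeting all $S$--$T$ paths.
\item[(M2)] For distinct nonadjacent vertices $x,z$ the maximum number of internally disjoint
$x$--$z$ paths equals the minimum size of a subset of $V\setminus\{x,z\}$ separating $x$ from $z$.
\end{itemize}

\begin{lemma}\label{lem:menger}
In a 3-connected graph any two distinct vertices $x,z$ are joined by three internally disjoint paths with distinct first edges.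
\end{lemma}

\begin{proof}
Let $G$ be the graph and $V$ its vertex set. If $x,z$ are nonadjacent, (M2) gives three internally
disjoint paths; each has an interior vertex, so their first edges are distinct. Let $x,z$ be
adjacent, and suppose that some
$W\subseteq V\setminus\{x,z\}$ with $|W|\le1$ separates $x$ from $z$ in $G-xz$. Then
$V\setminus W=X\sqcup Z$ with $x\in X$ and $z\in Z$, and $xz$ is the only edge of $G$ between $X$ and
$Z$. Since $|X|+|Z|\ge 3$, we may assume by symmetry that $|X|\ge2$. Then $W\cup\{x\}$ has at most
two elements and separates $X\setminus\{x\}$ from $Z$ in $G$, a contradiction. So (M2) gives two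
internally disjoint $x$--$z$ paths in $G-xz$, which have distinct first edges as before, and the edge
$xz$ is a third.
\end{proof}

This links \emph{some} triad at $x$ to \emph{some} triad at $z$, for any $x\ne z$, but we have no
control over which. So we must also compare the triads at a single vertex. A vertex cannot be linked
to itself; the way out is to link two triads at $x$ that differ in one edge to the \emph{same} triad
at an auxiliary vertex $u$.

\begin{lemma}\label{lem:classes}
If $G$ is 3-connected, all unordered triads are equivalent under $\sim$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:menger} it is enough to show that any two triads at the same vertex $x$ are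
equivalent. If $\deg x=3$, there is only one. Let $\deg x\ge4$. Any two triads at $x$ are connected
by a sequence of exchanges of one edge, and two triads that differ in one edge involve four edges
altogether. So let $xo_1,\dots,xo_4$ be distinct edges, and write $ijk$ for the triad
$\{xo_i,xo_j,xo_k\}$; we show that the four triads $123,124,134,234$ are equivalent.

Call a pairing $\{ab|cd\}$ of $\{1,2,3,4\}$ \emph{available} if $G-x$ contains disjoint paths $A$
from $o_a$ to $o_b$ and $B$ from $o_c$ to $o_d$. We first show
\begin{equation}\label{eq:avail}
\{ab|cd\}\ \text{available}\quad\Longrightarrow\quad abc\sim abd\ \text{ and }\ cda\sim cdb .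
\end{equation}
As $G-x$ is connected, it contains a path $Q$ from some $u\in A$ to some $u'\in B$ with no interior
vertex in $A\cup B$. Consider three paths from $x$ to $u$: from $x$ to $o_a$ and along $A$ to $u$;
from $x$ to $o_b$ and along $A$ to $u$; and from $x$ to $o_c$, along $B$ to $u'$ and along $Q$ to
$u$. They are internally disjoint. (If $u=o_a$, the first is the edge $xu$; similarly if $u=o_b$.)
They remain so if the third path starts through $o_d$ instead, running along $B$ from the other end.
The last edges at $u$ are the same in both cases. So $abc$ and $abd$ are linked to the same triad at
$u$, and $abc\sim abd$. Exchanging the roles of $A$ and $B$ gives $cda\sim cdb$.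

Next, at least two of the three pairings are available. The graph $G-x$ stays connected after the
deletion of any one vertex, and such a deletion leaves a vertex in each of $\{o_1,o_2\}$ and
$\{o_3,o_4\}$. So no single vertex meets all $\{o_1,o_2\}$--$\{o_3,o_4\}$ paths in $G-x$, and by (M1)
there are two disjoint ones. They use all four vertices $o_i$ as ends, hence $\{13|24\}$ or
$\{14|23\}$ is available. The same argument for the other two splittings into pairs shows that of
any two pairings at least one is available. So at most one is not.

After renumbering, $\{13|24\}$ and $\{12|34\}$ are available. By \eqref{eq:avail} the first gives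
$123\sim134$ and $124\sim234$, and the second gives $123\sim124$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rigid}]
By Lemma~\ref{lem:classes} the function $\eta_\varphi$ is constant for every $\varphi\in\Gamma$. A
cyclic order is determined by the orientations of its triples. So $\varphi$ preserves the
counterclockwise order at every vertex or reverses it at every vertex, according to the value
$\eta(\varphi)$ of $\eta_\varphi$. As
\[
\eta_{\varphi\psi}(t)=\varepsilon(\varphi\psi t)\varepsilon(\psi t)\cdot\varepsilon(\psi t)\varepsilon(t)
=\eta_\varphi(\psi t)\,\eta_\psi(t),
\]
the map $\eta$ is a homomorphism.
\end{proof}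

\begin{remark}
For 2-connected graphs Theorem~\ref{thm:rigid} fails. In the crossing-free drawing of $K_{2,n}$ with
$n\ge4$, the exchange of $c_1$ and $c_2$ reverses the triad $(a;ac_1,ac_2,ac_3)$; if $c_1,\dots,c_4$ are
consecutive at $a$ in this order, it preserves the triad $(a;ac_1,ac_3,ac_4)$, sending it to
$(a;ac_2,ac_3,ac_4)$. In the proof of Lemma~\ref{lem:classes}, it is the availability of pairings that
breaks down: removing $a$ leaves a star with center $b$, which does not contain two disjoint paths
joining $c_1,\dots,c_4$ in pairs.
\end{remark}

\section{Stabilizers, and four labels}\label{sec:four}

From now on $G$ is 3-connected and $\overline G$ is a fixed realization, with group $\Gamma$ of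
geometric automorphisms. For a vertex $v$ of degree $d$ let $w_0,\dots,w_{d-1}$ be its neighbors in
counterclockwise order, with indices in $\mathbb Z_d$; recall that $d\ge3$. Let $N(v)$ be the set of
neighbors, $\Gamma_v$ the stabilizer of $v$, and $\Gamma_{v,w}$ the pointwise stabilizer of $v$
and $w$. The next lemma says that geometric automorphisms are as rigid as symmetries of a plane
figure.

\begin{lemma}\label{lem:stab}
Let $\varphi\in\Gamma$, and let $v$ be a vertex of degree $d$ with neighbors $w_i$ as above.
\begin{itemize}
\item[(a)] If $\eta(\varphi)=+1$ and $\varphi$ fixes two adjacent vertices, then
$\varphi=\mathrm{id}$.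
\item[(b)] If $\varphi$ fixes $v$ and three neighbors of $v$, then $\varphi=\mathrm{id}$.
\item[(c)] For $w=w_j$ we have $|\Gamma_{v,w}|\le2$. If $\Gamma_{v,w}$ has a nontrivial element
$r_{v,w}$, then $\eta(r_{v,w})=-1$ and $r_{v,w}(w_i)=w_{2j-i}$ for all $i$. Only the identity fixes
$v$, $w_j$ and $w_{j+1}$.
\item[(d)] $\Gamma_v$ acts faithfully on $N(v)$, as a subgroup of the dihedral group
$\{i\mapsto a\pm i : a\in\mathbb Z_d\}$ of order $2d$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $\varphi$ fixes a vertex $u$ and one of its neighbors, then it preserves the cyclic order on
$N(u)$ and fixes a point of it, so it fixes $N(u)$ pointwise. Apply this to one of the given vertices,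
then to its neighbors, and so on; as $G$ is connected, all vertices are fixed.

(b) Now $\varphi$ fixes the edges of a triad, so $\eta(\varphi)=+1$, and (a) applies.

(c) By (a) a nontrivial element of $\Gamma_{v,w}$ has $\eta=-1$. It reverses the cyclic order on
$N(v)$ and fixes $w_j$, which gives the formula. The product of any two nontrivial elements, equal or
not, has $\eta=+1$ and fixes $v$ and $w$, so it is the identity by (a). Hence every nontrivial element
is an involution, and any two of them coincide. Finally $r_{v,w}(w_{j+1})=w_{j-1}\ne w_{j+1}$ as
$d\ge3$.

(d) By Theorem~\ref{thm:rigid} the elements of $\Gamma_v$ preserve or reverse the cyclic order on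
$N(v)$. The action is faithful by (b), as $d\ge3$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:four}]
Take any realization, any vertex $v$ and two consecutive neighbors $w_0,w_1$. Label $v,w_0,w_1$ by
$1,2,3$ and all other vertices by $4$. A label-preserving $\varphi\in\Gamma$ fixes $v,w_0,w_1$, so
$\varphi=\mathrm{id}$ by Lemma~\ref{lem:stab}(c). Hence $D_g(G)\le4$.

Realize $K_4$ as a triangle and a point inside it. There are no crossings, so every permutation of
the vertices is a geometric automorphism, and two vertices with the same label could be exchanged.
So $D_g(K_4)=4$.
\end{proof}

\section{Three labels}\label{sec:three}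

Giving $v$ label $1$, one neighbor $w$ label $2$ and everything else label $3$ leaves at most one
nontrivial symmetry, the reflection $r_{v,w}$. To destroy it without a new label, we give label $1$ or
$2$ to further vertices, chosen so that a label-preserving automorphism must still fix each vertex
with label $1$ or $2$. Around a vertex of degree at least $6$ there is room for this. If all degrees
are at most $5$, we use a vertex not adjacent to $v$. This leaves only the complete graphs $K_5$ and
$K_6$, and for them we show that not all the reflections $r_{v,w}$ can exist.

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:three}]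
Let $G\ne K_4$ be 3-connected, and fix a realization.

\medskip\noindent
\textbf{Case 1: some vertex $v$ has degree $d\ge6$.} Label $v$ by $1$, the neighbors
$w_0,w_1,w_3$ by $2$ and all other vertices by $3$. A label-preserving $\varphi$ fixes $v$ and
permutes $w_0,w_1,w_3$. By Lemma~\ref{lem:stab}(d) it acts on indices by $i\mapsto a\pm i$, so it
preserves differences of indices up to sign. The three pairs in $\{0,1,3\}$ have differences
$\pm1,\pm2,\pm3$, and since $d\ge6$, no two of these agree in $\mathbb Z_d$ up to sign. So
$\varphi$ maps each pair to itself. Each of $w_0,w_1,w_3$ is the common element of two of the pairs,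
hence is fixed, and $\varphi=\mathrm{id}$ by Lemma~\ref{lem:stab}(b).

\medskip
From now on all degrees are at most $5$. If $\Gamma_{v,w}$ is trivial for some adjacent $v,w$, we
label $v$ by $1$, $w$ by $2$ and the rest by $3$; this is distinguishing. So we assume that
\begin{equation}\label{eq:all}
\text{the reflection } r_{v,w} \text{ exists for all adjacent } v,w .
\end{equation}

\medskip\noindent
\textbf{Case 2: $G$ is not complete.} Choose $v$ such that
$Y=V(G)\setminus(N(v)\cup\{v\})$ is not empty, and let $d=\deg v\in\{3,4,5\}$. Write $r_j=r_{v,w_j}$.

Suppose that some $r_j$ moves some $y\in Y$. Label $v$ by $1$, $w_j$ and $y$ by $2$, and the rest by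
$3$. A label-preserving $\varphi$ fixes $v$, and then also $w_j$ and $y$, because $w_j$ is adjacent
to $v$ and $y$ is not. So $\varphi\in\{\mathrm{id},r_j\}$, and $\varphi\ne r_j$ as $r_j$ moves $y$.

It remains to treat the case that every $r_j$ fixes $Y$ pointwise. (The octahedron, drawn without
crossings, shows that this can happen.) We show that $Y$ is then a single vertex with the same
neighbors as $v$. Let $s=r_1r_0$. Then $s(w_i)=w_{i+2}$, so
$s\ne\mathrm{id}$; also $\eta(s)=+1$, and $s$ fixes $Y$ pointwise. By Lemma~\ref{lem:stab}(a) no two
vertices of $Y$ are adjacent. Let $y\in Y$. Then $N(y)\subseteq N(v)$ and $|N(y)|\ge3$, and as $s$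
fixes $y$, the set $N(y)$ is a union of orbits of $s$. If $d$ is $3$ or $5$, then $s$ is transitive
on $N(v)$; if $d=4$, its orbits there have two elements each. In all cases $N(y)=N(v)$. So $v$ and
all vertices of $Y$ are neighbors of $w_0$, and $r_0\ne\mathrm{id}$ fixes $w_0$ and all of these
neighbors. By Lemma~\ref{lem:stab}(b), applied at $w_0$, we get $1+|Y|\le2$, hence $Y=\{y\}$.

Label $v,w_0$ by $1$, label $y,w_1$ by $2$ and the rest by $3$, and let $\varphi\in\Gamma$ preserve the labels.
Suppose that $\varphi(v)=w_0$. The only vertex besides $v$ that is not adjacent to $v$ is $y$. So the
only vertex besides $w_0$ that is not adjacent to $w_0$ is $\varphi(y)\in\{y,w_1\}$. As $w_0$ is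
adjacent to $y$, it is $w_1$. Applying $r_0$, which fixes $w_0$, we see that
$w_{-1}=r_0(w_1)\ne w_1$ is not adjacent to $w_0$ either, a contradiction. Therefore $\varphi$ fixes
$v$ and hence $w_0$. It also fixes $y$, the only vertex besides $v$ that is not adjacent to $v$, and
hence $w_1$. By Lemma~\ref{lem:stab}(c), $\varphi=\mathrm{id}$.

\medskip\noindent
\textbf{Case 3: $G=K_n$.} Since the degree $n-1$ is at most $5$ and $G\ne K_4$, we have
$n\in\{5,6\}$. We show that \eqref{eq:all} is impossible. Write $V=V(G)$.

\emph{$n=5$.} Here $d=4$. If $w=w_j$, the reflection $r_{v,w}$ fixes $v,w_j,w_{j+2}$ and exchanges
$w_{j+1}$ and $w_{j+3}$; so it is a transposition. Define $a\approx b$ if $a=b$ or the transposition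
$(a\,b)$ belongs to $\Gamma$. This is an equivalence relation, because $(a\,b)(b\,c)(a\,b)=(a\,c)$ for
distinct $a,b,c$. Among any three vertices two are equivalent: if $v,w$ are the other two, then
$r_{v,w}$ is a transposition of two of the three. So there are at most two classes, and some class
contains three vertices $a,b,c$. Now $(a\,b)(b\,c)\in\Gamma$ is an element of order $3$ that fixes
the other two vertices $p,q$. This contradicts $|\Gamma_{p,q}|\le2$ in Lemma~\ref{lem:stab}(c).

\emph{$n=6$.} Here the existence of the reflections alone gives no contradiction: in the group
$\mathrm{PSL}(2,5)$, acting on the six points of the projective line over $\mathbb F_5$, the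
stabilizer of $\infty$ consists of the maps $x\mapsto\pm x+b$ and is the full dihedral group on the
other five points. We use the orientation. Let
$\Gamma^+=\ker\eta$ and $\Gamma_v^+=\Gamma^+\cap\Gamma_v$. For each $v$ the product
$r_{v,w_1}r_{v,w_0}$ belongs to $\Gamma_v^+$ and acts on $\mathbb Z_5$ by $i\mapsto i+2$. It generates
all rotations of $\mathbb Z_5$. As elements of $\Gamma_v^+$ preserve the cyclic order at $v$,
$\Gamma_v^+$ consists exactly of these rotations. Hence $|\Gamma_v^+|=5$, the group $\Gamma_v^+$ is
transitive on $V\setminus\{v\}$, and its nontrivial elements are $5$-cycles fixing only $v$. Letting
$v$ vary, we see that $\Gamma^+$ is transitive on $V$, that $|\Gamma^+|=6\cdot5=30$, and that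
$\Gamma^+$ contains at least $6\cdot4=24$ different $5$-cycles.

Since $30$ is even, $\Gamma^+$ contains an involution. It fixes no vertex $v$, as $|\Gamma_v^+|=5$ is odd.
So it is a product of three transpositions, an odd permutation. Hence the even permutations in
$\Gamma^+$ form a subgroup of order $15$. But $5$-cycles are even, and there are at least $24$ of
them in $\Gamma^+$, a contradiction.
\end{proof}

\begin{proof}[Proof that the value $3$ occurs]
Let $W_d$ be the wheel with rim the cycle $C_d$, where $d\in\{4,5\}$. It is 3-connected: after the
deletion of at most two vertices, either the hub remains and is adjacent to all other remaining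
vertices, or the hub is deleted and the rim minus at most one vertex is connected.

Draw the rim as a convex polygon and the hub inside it, on none of the diagonals. This is a
crossing-free drawing in general position, so every graph automorphism is geometric. The rim vertices
have degree $3<d$, so every automorphism fixes the hub, and the automorphism group acts on the rim,
identified with $\mathbb Z_d$, as the full dihedral group. Take any labeling with two labels. As
$d\le5$, one of the labels occurs at most twice on the rim. The set where it occurs on the rim is preserved by a nontrivial
reflection: by any reflection if the set is empty, by $i\mapsto2a-i$ if it is $\{a\}$, and by $i\mapsto a+b-i$ if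
it is $\{a,b\}$. This reflection also preserves the complementary set on the rim, and it fixes the
hub. So the labeling is not distinguishing, and $D_g(W_d)\ge3$. As $W_d\ne K_4$, the upper bound
gives $D_g(W_d)=3$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{DGG}
\emph{Distinguishing Geometric Graphs},
\url{http://carbon.ucdenver.edu/~egethner/MikeAlbertson/Papers/AlbertsonBoutin_DistGeoGraphs_2006.pdf}.
\end{thebibliography}

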